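
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Strongly $r$-synchronizing automata reach rank $r$ after $n-r$ letters}

\begin{abstract}
A deterministic automaton with $n$ states is strongly $r$-synchronizing if every sufficiently long input word maps the state set onto a set of exactly $r$ states. We prove that words of length $n-r$ are already long enough, which confirms a conjecture attributed to ``Wu--Z., 2021+''. Let $T$ be the union of the images of long words. The differences of the indicator vectors of these images span a space of dimension at most $|T|-r$ on which all long words act as zero; it follows that all words of length $|T|-r$ do. The $n-|T|$ states outside $T$ cost at most $n-|T|$ further letters. The bound $n-r$ is attained for all $1\le r\le n$ by strongly connected automata with at most two letters. We also give a refined bound and describe how rigid the extremal automata are.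
\end{abstract}

\section{The question and the answer}

\paragraph{Automata and rank.}
An \emph{automaton} with state set $Q$, $|Q|=n\ge1$, is a finite set $\mathcal A$ of $n\times n$ matrices with entries in $\{0,1\}$, rows and columns indexed by $Q$, such that every row of every matrix contains exactly one $1$. Each matrix is the transition matrix of a \emph{letter}. The letter $a$, with matrix $A_a$, sends $p\in Q$ to the state $pa$ that marks the column of the $1$ in row $p$. A word $w=a_1\cdots a_k$ of length $|w|=k$ acts on the right, $p\mapsto pw$, and its matrix is $A_w=A_{a_1}\cdots A_{a_k}$; the empty word acts as the identity. Since all rows contain exactly one $1$, it does not matter whether the product is Boolean or real: in both cases row $p$ of $A_w$ has its only $1$ in column $pw$. Let $\mathcal A^k$ be the set of the matrices $A_w$ with $|w|=k$.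

For a matrix $A$ let $r(A)$ be the number of its nonzero columns. Column $q$ of $A_w$ is nonzero if and only if $q\in Qw$, so $r(A_w)=|Qw|$. We call this number the \emph{rank} of $w$. An observer who knows the input $w$ but not the initial state is left with exactly $|Qw|$ possible current states.

The automaton $\mathcal A$ is \emph{strongly $r$-synchronizing} if there is a $k_0$ such that $r(A)=r$ for all $A\in\mathcal A^k$ and all $k\ge k_0$. In the long run the observer is then left with exactly $r$ possibilities, whatever the input is. How long does this take? The \emph{strongly $r$-synchronizing index} $sc^r(\mathcal A)$ is the least $k$ such that every matrix in $\mathcal A^k$ has exactly $r$ nonzero columns, and $sc^r(n)$ is the maximum of $sc^r(\mathcal A)$ over all strongly $r$-synchronizing automata with $n$ states.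

\paragraph{Which answer to expect.}
With a single letter $a$ the images $Q\supseteq Qa\supseteq Qa^2\supseteq\cdots$ are nested, and the chain is constant as soon as two consecutive members agree. So the rank drops by at least one at each step until it equals $r$, and the index is at most $n-r$. With several letters the images of the prefixes of a word need not be nested, and this argument is lost. Nevertheless the following was conjectured, under the attribution ``Wu--Z., 2021+'', in \cite{talk}: \emph{if $\mathcal A$ is strongly $r$-synchronizing, then every matrix in $\mathcal A^{n-r}$ has exactly $r$ nonzero columns.} The results quoted there are $sc^1(\mathcal A)\le n-1$ for strongly $1$-synchronizing $\mathcal A$ (Bleak, Cameron, Maisel, Navas and Olukoya), and $sc^2(n)=n-2$, $sc^3(n)=o(n^2)$ and $sc^r(n)\le\binom n2-\binom r2$ (Wu and Zhu). We prove the conjecture.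

\begin{theorem}\label{thm:main}
Let $1\le r\le n$ and let $\mathcal A$ be a strongly $r$-synchronizing automaton with $n$ states. Then $r(A)=r$ for every $A\in\mathcal A^k$ with $k\ge n-r$.
\end{theorem}

An automaton is \emph{strongly connected} if for all states $p,q$ some word sends $p$ to $q$.

\begin{theorem}\label{thm:sharp}
For all $1\le r\le n$ we have $sc^r(n)=n-r$. The maximum is attained by a strongly connected automaton with at most two letters.
\end{theorem}

The proof of Theorem~\ref{thm:main} yields a sharper bound (Theorem~\ref{thm:refined}). This bound shows that automata of index $n-r$ are rigid (Theorem~\ref{thm:rigid}), and it leads to a characterization of those among them that are strongly connected (Theorem~\ref{thm:char}).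

If $\mathcal A=\emptyset$, then $\mathcal A^k=\emptyset$ for $k\ge1$ and $\mathcal A^0$ consists of the identity, of rank $n$; Theorem~\ref{thm:main} is then trivial. From now on $\mathcal A\ne\emptyset$. The number of letters never enters the argument.

\section{Two small automata and the main idea}\label{sec:idea}

\paragraph{Partitions settle $r=1$.}
For $k\ge0$ write $p\sim_k q$ if $pw=qw$ for all words $w$ of length $k$. These are equivalence relations, $\sim_0$ is equality, and
\begin{equation}\label{eq:sim}
p\sim_{k+1}q\iff pa\sim_kqa\ \text{ for all letters }a .
\end{equation}
If $pw=qw$ for all $|w|=k$, then the same holds for all $|w|=k+1$; so ${\sim_k}\subseteq{\sim_{k+1}}$. By \eqref{eq:sim}, if ${\sim_k}={\sim_{k+1}}$ then the chain is constant from $k$ on. For $r=1$ the relation $\sim_k$ is eventually universal. The number of its classes therefore starts at $n$ and decreases strictly until it is $1$, so $\sim_{n-1}$ is universal and $sc^1(\mathcal A)\le n-1$.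

\paragraph{Partitions are blind for $r\ge2$.}
Let $Q=\{1,2,3,4\}$ and
\begin{equation}\label{eq:four}
a:\ 1,3\mapsto 1,\quad 2,4\mapsto 2;\qquad\qquad b:\ 1,4\mapsto 3,\quad 2,3\mapsto 4 .
\end{equation}
The letter $a$ maps each of $\{1,2\}$, $\{3,4\}$ bijectively onto $Qa=\{1,2\}$, and $b$ maps each of them bijectively onto $Qb=\{3,4\}$. So every nonempty word has rank $2$, and the index is $1$. But a nonempty word that starts with $a$ merges exactly the pairs $13$ and $24$, and one that starts with $b$ merges exactly $14$ and $23$. No two states are merged by both kinds, so $\sim_k$ is equality for every $k$. For $r\ge 2$ different long words can merge different states, and the relations $\sim_k$, which record what \emph{all} words merge, then fail to see the rank.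

\paragraph{Compare images instead of states.}
In \eqref{eq:four} no two states are merged by every word, but the two \emph{images} $\{1,2\}$ and $\{3,4\}$ are: every letter sends them to the same set. This turns out to be general: a long word sends all images of long words to one and the same set. We should therefore ask how fast the images become indistinguishable, and measure this by linear algebra, since there may be very many images but their indicator vectors live in dimension $n$. The next automaton shows the mechanism.

\begin{example}\label{ex:five}
Let $Q=\{1,2,3,4,5\}$ and
\[
a:\ 1,5\mapsto 1,\quad 2,4\mapsto 2,\quad 3\mapsto 5;\qquad\qquad b:\ 1,4,5\mapsto 3,\quad 2,3\mapsto 4 .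
\]
Here $Qa=\{1,2,5\}$ and $Qb=\{3,4\}$, and for two letters
\[
Qaa=\{1,2\},\qquad Qab=\{3,4\},\qquad Qba=\{2,5\},\qquad Qbb=\{3,4\}.
\]
The sets $\{1,2\},\{2,5\}$ are mapped by $a$ onto $\{1,2\}$ and by $b$ onto $\{3,4\}$, while $\{3,4\}$ is mapped by $a$ onto $\{2,5\}$ and by $b$ onto itself. So all words of length at least $2$ have rank $2$, and the index is $2$. A word of length at least $2$ merges two states if and only if they lie in the same of the sets $\{1,3,5\},\{2,4\}$ if it starts with $a$, and of the sets $\{1,4,5\},\{2,3\}$ if it starts with $b$. So for $k\ge2$ the relation $\sim_k$ has the four classes $\{1,5\},\{2\},\{3\},\{4\}$ and never comes down to two.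

Now consider the indicator row vectors of the images $\{1,2\},\{2,5\},\{3,4\}$, with $e_i$ the unit vectors. Their differences span a plane $D$ with basis
\[
x=e_1+e_2-e_3-e_4,\qquad y=e_1-e_5 ,
\]
and
\[
xA_a=e_1+e_2-e_5-e_2=y,\qquad xA_b=e_3+e_4-e_4-e_3=0,\qquad yA_a=yA_b=0 .
\]
One letter maps $D$ into the line spanned by $y$, and two letters map $D$ to $0$. So every word of length $2$ sends the three images to the same two-element set, and since together they cover $Q$, the word has rank $2$.

The bound on $\dim D$ comes from the merging partitions. Every image has exactly one element in each class of each of the two partitions above, so $D$ is orthogonal to the indicator vectors of $\{1,3,5\}$, $\{2,4\}$, $\{1,4,5\}$, $\{2,3\}$. The first two alone give $\dim D\le5-2$; all four, which span a space of dimension $3$ (their only linear relation is that both pairs add up to the all-ones vector), give $\dim D\le5-3=2$.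
\end{example}

This is the whole plan. Long words make all images equal, so the letters act on the span $D$ of the differences in a jointly nilpotent way: every sufficiently long product of letters is zero on $D$. The dimension of $D$ bounds the time this takes, and kernels of long words, being transversal to images, bound the dimension. One thing is hidden in the example: there the images cover $Q$. States outside all images are invisible to $D$, and must be treated separately.

\section{Images and kernels of long words}

Let $\mathcal A$ be strongly $r$-synchronizing, and let $k_0\ge1$ be as in the definition. Words of length at least $k_0$ are called \emph{long}. The \emph{kernel} $\ker w$ of a word $w$ is the partition of $Q$ into the nonempty sets $w^{-1}(q)$, also regarded as an equivalence relation; it has $|Qw|$ classes. Put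
\[
\mathcal E=\{Qu:\ u\text{ long}\},\qquad T=\bigcup_{S\in\mathcal E}S\ne\emptyset .
\]
For $X\subseteq Q$ let $\mathbf 1_X\in\mathbb R^Q$ be the indicator row vector. Since $e_pA_w=e_{pw}$, we have $\mathbf 1_XA_w=\mathbf 1_{Xw}$ \emph{provided $w$ is injective on $X$}. Otherwise $\mathbf 1_XA_w$ counts multiplicities; for instance $(e_p+e_q)A_w=2e_{pw}$ if $p\neq q$ and $pw=qw$.

\begin{lemma}\label{lem:basic}
Let $u,v$ be long words, $w$ any word and $S\in\mathcal E$.
\begin{enumerate}
\item[(a)] $Sw\in\mathcal E$. Hence $|Sw|=|S|=r$, the word $w$ is injective on $S$, $\mathbf 1_SA_w=\mathbf 1_{Sw}$, and $Tw\subseteq T$.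
\item[(b)] $Sv=Qv$, and $S$ meets each of the $r$ classes of $\ker v$ in exactly one element.
\item[(c)] $|Qw|\ge r$, and if $|Qw|=r$ then $Sw=Qw$.
\item[(d)] $Qwu=Qu$ and $\ker uw=\ker u$. Hence $\mathcal E$, and the set of kernels of long words, do not depend on the choice of $k_0$.
\item[(e)] If all words of length $k$ have rank $r$, then so do all longer words.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $S=Qz$ with $z$ long, then $zw$ is long and $Sw=Qzw\in\mathcal E$. All members of $\mathcal E$ have $r$ elements, and the rest follows.

(c) We have $|Qw|\ge|Qwv|=r$, because $wv$ is long. If $|Qw|=r$, then $Sw\subseteq Qw$ and both sets have $r$ elements by (a).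

(b) As $|Qv|=r$, (c) gives $Sv=Qv$. So $v$ maps $S$ bijectively onto $Qv$, which means that each set $v^{-1}(q)$, $q\in Qv$, contains exactly one element of $S$.

(d) The words $wu$ and $uw$ are long. So $Qwu\subseteq Qu$ are sets of the same size $r$, and $\ker u\subseteq\ker uw$ are equivalence relations with the same number $r$ of classes. Since $w$ can be chosen arbitrarily long, every image and every kernel of a long word is also that of arbitrarily long words.

(e) The rank of a longer word is at most that of its prefix of length $k$, which is $r$, and at least $r$ by (c).
\end{proof}

The injectivity in (a) rests on the hypothesis that the ranks of long words are equal to $r$, and not merely bounded by $r$.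

Regard $\mathbb R^T$ as the space of vectors in $\mathbb R^Q$ supported in $T$, with the standard inner product, and define in it
\begin{align*}
D&=\operatorname{span}\{\mathbf 1_S-\mathbf 1_{S'}:\ S,S'\in\mathcal E\},\\
U&=\operatorname{span}\{\mathbf 1_{C\cap T}:\ C\text{ a class of }\ker v,\ v\text{ long}\}.
\end{align*}
By Lemma~\ref{lem:basic}(a), $DA_w\subseteq D$ for every word $w$. By (a) and (b), if $w$ is long then $(\mathbf 1_S-\mathbf 1_{S'})A_w=\mathbf 1_{Qw}-\mathbf 1_{Qw}=0$; hence $DA_w=0$ for all long $w$.

\section{Two waiting times}

An input must do two things: bring every state into $T$, where the images can see it, and make all images equal. Accordingly, let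
\begin{itemize}
\item $\tau$ be the least $k$ such that $Qw\subseteq T$ for all words $w$ of length $k$;
\item $\nu$ be the least $k$ such that $DA_w=0$ for all words $w$ of length $k$.
\end{itemize}
Both exist, since long words have both properties. Both properties persist for longer words: the first because $Tw\subseteq T$ for all $w$, the second because a vector that has become $0$ stays $0$.

A state outside $T$ cannot lie on a cycle, for it could be reached by running around the cycle for a long time. This bounds $\tau$.

\begin{proposition}\label{prop:tau}
$\tau\le n-|T|$.
\end{proposition}

\begin{proof}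
Let $t=n-|T|$. If $t=0$, then $T=Q$ and $\tau=0$. Let $t\ge1$ and suppose $|w|=t$ and $pw\notin T$ for some $p$. Since $T$ is closed under all letters, none of the $t+1$ states visited in turn along $w$ from $p$ lies in $T$. As $|Q\setminus T|=t$, some state $p'\notin T$ is visited twice, so $p'=p'u$ for a word $u$ with $|u|\ge1$. Then $u^{k_0}$ is long and $p'=p'u^{k_0}\in Qu^{k_0}\subseteq T$, a contradiction.
\end{proof}

For $\nu$, following a single pair $S,S'$ until it merges would compare the waiting time with the number of pairs of images. Applying all letters to the whole space $D$ compares it with a dimension instead.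

\begin{proposition}\label{prop:nu}
$\nu\le\dim D$.
\end{proposition}

\begin{proof}
Put $D_0=D$ and $D_{k+1}=\sum_aD_kA_a$, the sum over all letters $a$. So $D_k$ is the span of all $xA_w$ with $x\in D$ and $|w|=k$, and $D_k=0$ for all $k\ge k_0$. Since $D_1\subseteq D_0$, applying the letters repeatedly gives $D_{k+1}\subseteq D_k$ for all $k$. If $D_{k+1}=D_k$ for some $k$, then $D_{k+2}=\sum_aD_{k+1}A_a=\sum_aD_kA_a=D_{k+1}$, and so on; the chain is constant from $k$ on, so $D_k=0$. Hence the dimensions decrease strictly until they reach $0$, and $D_{\dim D}=0$.
\end{proof}

\begin{proposition}\label{prop:dim}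
$\dim D\le|T|-\dim U$, and $\dim U\ge r$.
\end{proposition}

\begin{proof}
Let $C$ be a class of the kernel of a long word and $S\in\mathcal E$. As $S\subseteq T$, Lemma~\ref{lem:basic}(b) gives $\langle\mathbf 1_S,\mathbf 1_{C\cap T}\rangle=|S\cap C|=1$, the same value for every $S$. So $D$ is orthogonal to $U$ in $\mathbb R^T$, which proves the first inequality. For the second, fix a long $v$ and an $S\in\mathcal E$. The $r$ sets $C\cap T$, with $C$ running through the classes of $\ker v$, are disjoint, and nonempty because each contains an element of $S$. Their indicator vectors are $r$ linearly independent elements of $U$.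
\end{proof}

\begin{theorem}\label{thm:refined}
For every strongly $r$-synchronizing automaton $\mathcal A\neq\emptyset$ with $n$ states,
\[
\max(\tau,\nu)\ \le\ sc^r(\mathcal A)\ \le\ \tau+\nu\ \le\ n-\dim U\ \le\ n-r .
\]
\end{theorem}

\begin{proof}
\emph{First inequality.} Let $k=sc^r(\mathcal A)$ and $|w|=k$. By Lemma~\ref{lem:basic}(c), $Sw=Qw$ for every $S\in\mathcal E$. By (a) this set belongs to $\mathcal E$, so $Qw\subseteq T$; and $(\mathbf 1_S-\mathbf 1_{S'})A_w=\mathbf 1_{Qw}-\mathbf 1_{Qw}=0$ for all $S,S'\in\mathcal E$, so $DA_w=0$. Hence $\tau\le k$ and $\nu\le k$.

\emph{Second inequality.} Let $w=w_1w_2$ with $|w_1|=\tau$ and $|w_2|=\nu$, and fix $S_0\in\mathcal E$. For every $S\in\mathcal E$,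
\[
\mathbf 1_{Sw_2}=\mathbf 1_SA_{w_2}=\mathbf 1_{S_0}A_{w_2}=\mathbf 1_{S_0w_2},
\]
where the middle equality holds because $DA_{w_2}=0$; so $Sw_2=S_0w_2$. Since $T$ is the union of the sets $S\in\mathcal E$, we get $Tw_2=S_0w_2$, and this set has $r$ elements. Now $Qw\subseteq Tw_2$ because $Qw_1\subseteq T$. Therefore $|Qw|\le r$, and $|Qw|=r$ by Lemma~\ref{lem:basic}(c).

\emph{The remaining inequalities.} By Propositions~\ref{prop:tau}, \ref{prop:nu} and~\ref{prop:dim},
\[
\tau+\nu\le(n-|T|)+\dim D\le(n-|T|)+(|T|-\dim U)=n-\dim U\le n-r .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]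
By Theorem~\ref{thm:refined}, all words of length $sc^r(\mathcal A)\le n-r$ have rank $r$. By Lemma~\ref{lem:basic}(e), so do all longer words.
\end{proof}

In Example~\ref{ex:five} we have $\tau=0$, $\nu=2$ and $\dim U=3$, so the index, $\tau+\nu$ and $n-\dim U$ are all equal to $2$, while $n-r=3$. The next example has nothing for $D$ to do.

\begin{example}\label{ex:three}
Let $Q=\{1,2,3\}$, let $a$ and $b$ both fix $1$ and $2$, and let $3a=1$, $3b=2$. Every nonempty word has image $\{1,2\}$, so $r=2$, $\mathcal E=\{\{1,2\}\}$, $T=\{1,2\}$, $D=0$ and $\nu=0$. The index is $\tau=1=n-r$, and it is due entirely to the state outside $T$.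
\end{example}

\section{Sharpness}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The upper bound is Theorem~\ref{thm:main}. For the lower bound we let one letter squeeze a block of $n-r+1$ states one step at a time, and let a second letter make the automaton strongly connected without increasing the index. Let $Q=\{1,\dots,n\}$ and $B=\{r,\dots,n\}$.
\begin{itemize}
\item The letter $a$ fixes $1,\dots,r$ and maps $i\mapsto i-1$ for $i>r$.
\item If $r\ge2$, the letter $c$ maps $j\mapsto j+1$ for $1\le j\le r-2$, maps $r-1\mapsto n$, and maps every state of $B$ to $1$. If $r=1$, then $c$ maps every state to $n$.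
\end{itemize}

\emph{Ranks.} Consider the partition of $Q$ into the $r$ blocks $\{1\},\dots,\{r-1\},B$. The letter $a$ maps every block into itself, and $c$ maps each block into the next one in the cyclic order $\{1\},\dots,\{r-1\},B$. So every word maps blocks into blocks, different blocks into different ones, and the rank of a word is the sum of the sizes of the images of the blocks. It is at least $r$, with equality exactly when the image of $B$ is a single point.

If a word contains $c$, then before the first $c$ the image of $B$ stays in $B$, and the first $c$ maps it to one point; so the rank is $r$. Otherwise the word is $a^k$, which maps $i\in B$ to $\max(r,i-k)$; so its rank is $n-k$ for $k\le n-r$ and $r$ for $k\ge n-r$. Thus every word of length at least $n-r$ has rank $r$, while for each $k<n-r$ the word $a^k$ has rank $n-k>r$. The automaton is strongly $r$-synchronizing with index $n-r$.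

\emph{Strong connectivity.} All states lie on a closed walk: for $r\ge2$,
\[
n\xrightarrow{a}n-1\xrightarrow{a}\cdots\xrightarrow{a}r\xrightarrow{c}1\xrightarrow{c}2\xrightarrow{c}\cdots\xrightarrow{c}r-1\xrightarrow{c}n ,
\]
and for $r=1$ it is $n\xrightarrow{a}n-1\xrightarrow{a}\cdots\xrightarrow{a}1\xrightarrow{c}n$.
\end{proof}

\begin{remark}
Let $n>r$. In this automaton the nilpotent action is as slow as it can be. The images of long words are the sets $\{1,\dots,r-1,i\}$ with $i\in B$: each image has one point in every block, and all these sets occur, because $c$ sends any of them to the one with $i=n$, and then $a$ lowers $i$ one at a time. So $D$ has the basis $d_i=e_i-e_{i-1}$, $r<i\le n$, of size $n-r$. The letter $c$ kills $D$, while $d_iA_a=d_{i-1}$ for $i>r+1$ and $d_{r+1}A_a=0$: a single Jordan block.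
\end{remark}

\section{Rigidity of the extremal automata}

When the index is $n-r$, all inequalities in Theorem~\ref{thm:refined} after the first are equalities. In particular $\dim U=r$, so the kernel of a single long word must already span $U$.

\begin{theorem}\label{thm:rigid}
Let $\mathcal A\neq\emptyset$ be strongly $r$-synchronizing with $n$ states. If $sc^r(\mathcal A)=n-r$, then the kernels of all long words have the same restriction to $T$. Equivalently, if two long words have kernels with different restrictions to $T$, then $sc^r(\mathcal A)\le n-r-1$. For every $r\ge2$ and $n\ge r+2$ this last bound is attained by such an automaton.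
\end{theorem}

\begin{proof}
Let $sc^r(\mathcal A)=n-r$, so $\dim U=r$. For each long $v$ the $r$ independent vectors $\mathbf 1_{C\cap T}$, with $C$ running through the classes of $\ker v$, form a basis of $U$. Two states $p,q\in T$ lie in the same class of $\ker v$ if and only if each of these basis vectors takes the same value at $p$ and at $q$, that is, if and only if $f(p)=f(q)$ for all $f\in U$. This condition does not involve $v$. The second statement is the contrapositive, because $sc^r(\mathcal A)\le n-r$ always.

For the last statement we extend the four-state automaton \eqref{eq:four} by a tail, which delays it, and by fixed points, which raise $r$. Let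
\[
Q=\{1,2,3,4\}\cup\{5,\dots,n-r+2\}\cup F,\qquad |F|=r-2,
\]
a disjoint union, where the middle set is empty if $n=r+2$; so $|Q|=4+(n-r-2)+(r-2)=n$. Both letters fix $F$ pointwise and map $i\mapsto i-1$ for $5\le i\le n-r+2$; on $\{1,2,3,4\}$ they act by \eqref{eq:four}. As seen after \eqref{eq:four}, every nonempty word maps $\{1,2,3,4\}$ onto $\{1,2\}$ or $\{3,4\}$, according to whether its last letter is $a$ or $b$. So every word has rank at least $2+(r-2)=r$.

Consider a word of length at least $n-r-1$. Each state $i\ge5$ of the tail is at $4$ after $i-4\le n-r-2$ letters, and at least one letter remains. So it ends in the image of $\{1,2,3,4\}$ under the last letter. Hence the image of the word is $\{1,2\}\cup F$ or $\{3,4\}\cup F$, and the rank is $r$. So the automaton is strongly $r$-synchronizing with index at most $n-r-1$. On the other hand, $a^{n-r-2}$ has rank greater than $r$: if $n=r+2$ it is the empty word, of rank $n$; otherwise it maps $n-r+2$ to $4$, maps $\{1,2,3,4\}$ onto $\{1,2\}$ and fixes $F$, so its rank is at least $r+1$. By Lemma~\ref{lem:basic}(e) the index is not smaller than $n-r-1$ either.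

Both images occur for long words, so $T=\{1,2,3,4\}\cup F$. On $\{1,2,3,4\}$ the kernel of a long word has classes $\{1,3\},\{2,4\}$ if the word starts with $a$, and $\{1,4\},\{2,3\}$ if it starts with $b$. So long words have kernels with different restrictions to $T$.
\end{proof}

The conditions $r\ge2$ and $n\ge r+2$ cannot be dropped: if $r=1$ or $n=r$, all long words have the same kernel, and if $n=r+1$, an index of $n-r-1=0$ is impossible, since the empty word has rank $n>r$.

By Theorem~\ref{thm:rigid}, when $T=Q$ all long words of an extremal automaton have the same kernel, and then the relations $\sim_k$ of Section~\ref{sec:idea} are informative again. Note that $\sim_k$ is the intersection of the equivalence relations $\ker w$, $|w|=k$.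

\begin{lemma}\label{lem:onekernel}
Let $\mathcal A\neq\emptyset$ be strongly $r$-synchronizing, and suppose that all long words have the same kernel $\rho$. Then
\[
sc^r(\mathcal A)=k^*:=\min\{k:\ {\sim_k}=\rho\}.
\]
\end{lemma}

\begin{proof}
The minimum exists because ${\sim_k}=\rho$ for $k\ge k_0$. All words $w$ of length $k^*$ satisfy $\rho={\sim_{k^*}}\subseteq\ker w$. As $\rho$ has $r$ classes, $w$ has rank at most $r$, hence exactly $r$ by Lemma~\ref{lem:basic}(c). So $sc^r(\mathcal A)\le k^*$.

Conversely, let $k=sc^r(\mathcal A)$, let $|w|=k$ and let $v$ be long. Then $\ker w\subseteq\ker wv=\rho$, and both have $r$ classes, so $\ker w=\rho$. Hence ${\sim_k}=\rho$ and $k\ge k^*$.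
\end{proof}

\begin{theorem}\label{thm:char}
Let $\mathcal A\neq\emptyset$ be strongly $r$-synchronizing with $n$ states, and suppose that $T=Q$; this holds in particular if $\mathcal A$ is strongly connected. Then $sc^r(\mathcal A)=n-r$ if and only if $|Q/{\sim_k}|=n-k$ for all $0\le k\le n-r$. The ``if'' direction does not need $T=Q$.
\end{theorem}

\begin{proof}
If $\mathcal A$ is strongly connected, then the nonempty set $T$, being closed under all letters, equals $Q$.

\emph{Only if.} Let $T=Q$ and $sc^r(\mathcal A)=n-r$. By Theorem~\ref{thm:rigid} all long words have the same kernel $\rho$, and $k^*=n-r$ by Lemma~\ref{lem:onekernel}. For $k<k^*$ we have ${\sim_k}\ne{\sim_{k+1}}$, for otherwise the chain would be constant from $k$ on and ${\sim_k}=\rho$. So the number of classes of $\sim_k$ decreases strictly in each of the $n-r$ steps from $k=0$, where it is $n$, to $k=n-r$, where it is $r$. Hence it drops by exactly one at each step.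

\emph{If.} Let $|Q/{\sim_k}|=n-k$ for $0\le k\le n-r$. For every word $w$ with $|w|\ge n-r$ we have ${\sim_{n-r}}\subseteq{\sim_{|w|}}\subseteq\ker w$. The first relation has $r$ classes and the last at least $r$, by Lemma~\ref{lem:basic}(c), so $\ker w={\sim_{n-r}}$. A long word $u$ may be shorter than $n-r$; but it can be extended to a word $uw$ of length at least $n-r$, and $\ker u=\ker uw={\sim_{n-r}}$ by Lemma~\ref{lem:basic}(d). So all long words have the same kernel $\rho={\sim_{n-r}}$. For $k<n-r$ the relation $\sim_k$ has $n-k>r$ classes and so differs from $\rho$. Thus $k^*=n-r$, and Lemma~\ref{lem:onekernel} gives $sc^r(\mathcal A)=n-r$.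
\end{proof}

The ``only if'' direction does need $T=Q$. The automaton of Example~\ref{ex:three} has index $1=n-r$; but $3$ is merged with $1$ only by words that start with $a$ and with $2$ only by words that start with $b$, so $\sim_1$ is equality and $|Q/{\sim_1}|=3\ne n-1$.

\begin{thebibliography}{1}
\bibitem{talk}
\emph{Primitive Matrix Sets And Synchronizing Automata},
\texttt{http://zhuyinfeng.org/Data/Talks/SUSTech21.pdf}.
\end{thebibliography}

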